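# Moving off compact sets without a Baire $C_k(X)$

## A function pushed apart at the hub of a fan

Let $F=\{\infty\}\cup(\omega\times\omega)$. All points $(i,j)$ are isolated, and a set containing $\infty$ is open if it contains $\{\infty\}\cup\{(i,j):i\ge n\}$ for some $n$. Call $\{i\}\times\omega$ the $i$-th column. Each column is clopen and discrete, so a compact set meets each column in a finite set.

Two players describe a continuous function $f:F\to\mathbb R$ together, by stages. A stage is a function known up to a small error on a compact set. The first player, E, wants the description to end in nothing, and the second, N, wants some continuous function to survive. E begins with the demand $f(\infty)<\frac13$. Suppose that at stage $n$ player N has settled on "$f$ is within $\varepsilon_n$ of $f_n$ on the compact set $H_n$". Then $H_n$ contains only finitely many points of column $n$, so E picks $j_n$ with $(n,j_n)\notin H_n$ and demands in addition $f(n,j_n)>\frac23$. The demand can be met: change the value of $f_n$ at the isolated point $(n,j_n)$ to $1$. The new function is continuous and agrees with $f_n$ on $H_n$. After all stages, a surviving $f$ would satisfy $f(\infty)<\frac13$ and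 $f(n,j_n)>\frac23$ for all $n$, while $(n,j_n)\to\infty$. No continuous $f$ does this, so E has won.

What E used is a fact about compact sets alone: however N enlarges $H_n$, there is a small compact set off $H_n$, here a point, and these compact sets pile up at $\infty$. Is this the only way in which E can win? To ask this precisely we need two games.

## The compact-open topology and two games

For a space $X$, let $C(X)$ be the set of continuous real functions on $X$. The compact-open topology has as subbase the sets $[K,U]=\{f\in C(X):f(K)\subseteq U\}$ with $K\subseteq X$ compact and $U\subseteq\mathbb R$ open. With it, $C(X)$ is written $C_k(X)$. Put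
$$B(f,K,\varepsilon)=\{g\in C(X):|g-f|<\varepsilon\text{ on }K\}.$$

**Fact 1.** The sets $B(f,K,\varepsilon)$, with $K$ compact and $\varepsilon>0$, are open and form a neighborhood base at $f$.

If $f\in\bigcap_{i\le p}[K_i,W_i]$, then each $f(K_i)$ is a compact subset of $W_i$, so for some $\varepsilon>0$ the $\varepsilon$-neighborhood of $f(K_i)$ lies in $W_i$ for all $i\le p$. With $K=\bigcup_iK_i$ we get $B(f,K,\varepsilon)\subseteq\bigcap_i[K_i,W_i]$. Conversely, given $K$ and $\varepsilon$, cover $f(K)$ by finitely many closed intervals $J_i$ of length at most $\varepsilon/2$. Let $K_i=K\cap f^{-1}(J_i)$, which is compact, and let $W_i$ be the open $\varepsilon/2$-neighborhood of $J_i$. Then $f\in\bigcap_i[K_i,W_i]\subseteq B(f,K,\varepsilon)$, so $B(f,K,\varepsilon)$ is a neighborhood of $f$. It is open: if $g\in B(f,K,\varepsilon)$, then $\delta=\max_K|g-f|<\varepsilon$ and $B(g,K,\varepsilon-\delta)\subseteq B(f,K,\varepsilon)$.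

Since $B(f,K,\varepsilon)+h=B(f+h,K,\varepsilon)$, all translations of $C_k(X)$ are homeomorphisms. A space $X$ is *hemicompact* if it has compact sets $Q_0\subseteq Q_1\subseteq\cdots$ such that every compact set lies in some $Q_n$; for instance $\mathbb R$ is, with $Q_n=[-n,n]$. In that case the metric
$$d(f,g)=\sum_n2^{-n}\min\Big(1,\sup_{Q_n}|f-g|\Big)\tag{1}$$
gives the topology of $C_k(X)$, by Fact 1 (a term with $Q_n=\emptyset$ counts as $0$; the $Q_n$ cover $X$ because points are compact).

**Fact 2.** If $X$ is completely regular Hausdorff and $H,L\subseteq X$ are disjoint compact sets, there is a continuous $u:X\to[0,1]$ with $u=0$ on $H$ and $u=1$ on $L$.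

Indeed $H$ is closed, so each $x\in L$ has a continuous $u_x:X\to[0,1]$ with $u_x(x)=1$ and $u_x=0$ on $H$. Finitely many sets $\{u_x>\frac12\}$ cover $L$. Let $v$ be the maximum of the corresponding $u_x$ (and $v=0$ if $L=\emptyset$), and let $u=\min(1,2v)$.

**Definition (the Choquet game).** In $Ch(Y)$, player E chooses a nonempty open $U_0\subseteq Y$, N responds with a nonempty open $V_0\subseteq U_0$, E chooses a nonempty open $U_1\subseteq V_0$, N responds with a nonempty open $V_1\subseteq U_1$, and so on. E wins if $\bigcap_nU_n=\bigcap_nV_n=\emptyset$; otherwise N wins.

A space is Baire if countable intersections of dense open sets are dense. We use the classical characterization: $Y$ is Baire if and only if E has no winning strategy in $Ch(Y)$.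

**Definition (strongly discrete).** A family $\{L_i\}$ of subsets of $X$ is strongly discrete if there are open sets $U_i\supseteq L_i$ such that every point of $X$ has a neighborhood meeting at most one $U_i$. (An empty $L_i$ may be covered by $U_i=\emptyset$.)

In $\mathbb R$, the family of the points $\{n\}$, $n\in\omega$, is strongly discrete. The family of the points $\{1/n\}$, $n\ge1$, is not, because every neighborhood of $0$ meets infinitely many of any open sets $U_n\ni 1/n$.

**Definition (the game $G^\circ_{K,L}(X)$).** On move $n\in\omega$, K chooses a compact $K_n\subseteq X$, and L responds with a compact $L_n\subseteq X$, possibly empty, such that $L_n\cap(K_0\cup\dots\cup K_n)=\emptyset$. L wins if $\{L_i:i\in\omega\}$ is not strongly discrete; otherwise K wins.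

**Definition (moving off).** A family $\mathcal L$ of nonempty compact sets moves off the compact sets if for every compact $K$ some $L\in\mathcal L$ is disjoint from $K$. The space $X$ has the moving off property if every such family contains an infinite strongly discrete subfamily.

In the fan $F$ above, for each $n$ the one-point subsets of the columns $i\ge n$ move off the compact sets. L wins $G^\circ_{K,L}(F)$: answer on move $n$ with a point $(n,j_n)$ outside $K_0\cup\dots\cup K_n$. These points converge to $\infty$, so the family is not strongly discrete. In $Ch(C_k(F))$, Fact 1 says that E may pass from $V_n$ to some $B(f_n,H_n,\varepsilon_n)\subseteq V_n$. So the first section describes a winning strategy for E, with $U_0=[\{\infty\},(-\infty,\frac13)]$ and $U_{n+1}=V_n\cap[\{(n,j_n)\},(\frac23,\infty)]$.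

Now change only the neighborhoods of $\infty$: let a set containing $\infty$ be open if it contains $\{\infty\}\cup\{(i,j):j\ge\varphi(i)\}$ for some $\varphi:\omega\to\omega$. Each $Q_n=\{\infty\}\cup\{(i,j):i\le n\}$ is compact, since a neighborhood of $\infty$ omits only finitely many of its points. Every compact set lies in some $Q_n$: points $(i,j_i)$ chosen in infinitely many columns form a closed discrete set, because the neighborhood of $\infty$ with $\varphi(i)=j_i+1$ in those columns misses them all. Here K wins. K plays some $Q_{j_n}$ with $j_n\ge n$ that contains all earlier $L_m$. Then $L_n$ is a compact set without $\infty$, hence finite, and it avoids the columns $0,\dots,n$. So the $L_n$ are pairwise disjoint finite sets of isolated points, and each column contains points of only finitely many of them. Hence some neighborhood of $\infty$ misses all $L_n$, and $U_n=L_n$ shows strong discreteness. E has no winning strategy: a function continuous on every $Q_n$ is continuous on this space (choose $\varphi(i)$ column by column), so the metric (1) is complete, and $C_k$ is Baire by the Baire category theorem.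

In both examples L and E win or fail together. Gruenhage–Ma proved that $X$ has the moving off property if and only if L has no winning strategy in $G^\circ_{K,L}(X)$. It has been conjectured that $C_k(X)$ is Baire if and only if $X$ has the moving off property. The form that we treat comes from "Completeness Properties in Function Spaces with the Compact-Open Topology":

**Conjecture.** Suppose $X$ is a completely regular topological space. Then L has a winning strategy in $G^\circ_{K,L}(X)$ if and only if E has a winning strategy in $Ch(C_k(X))$.

The conjecture is false, in ZFC. A space is *zero-dimensional* if it has a base of clopen sets, *scattered* if every nonempty subset has a relatively isolated point, and *$\sigma$-compact* if it is a countable union of compact sets.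

**Theorem A.** There is a Hausdorff, zero-dimensional (hence completely regular) space $X$, with $|X|=\aleph_1$, which is scattered, $\sigma$-compact and hemicompact (so $C_k(X)$ is metrizable), such that

1. player K has a winning strategy in $G^\circ_{K,L}(X)$; so L has none, and $X$ has the moving off property;
2. player E has a winning strategy in $Ch(C_k(X))$; so $C_k(X)$ is not Baire, and is even meager in itself.

**Theorem B.** If $X$ is completely regular Hausdorff and L has a winning strategy in $G^\circ_{K,L}(X)$, then E has a winning strategy in $Ch(C_k(X))$.

Theorem A alone refutes the conjecture. We begin with Theorem B, because the attempt to reverse its proof shows what a counterexample must do.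

## From a winning strategy for L to one for E

**Proof of Theorem B.** Let $\sigma$ be a winning strategy for L. E starts with $U_0=C_k(X)$ and runs a play of $G^\circ_{K,L}(X)$ on the side.

**Step 1: E's moves.** This step turns each answer of $\sigma$ into an open set. When N plays $V_n$, E picks $f_n\in V_n$, a compact $H_n$ and $\varepsilon_n>0$ with $B(f_n,H_n,\varepsilon_n)\subseteq V_n$ (Fact 1). E lets K play $K_n=H_n$ on the side, and lets $L_n$ be the response by $\sigma$. Then $L_n\cap H_n=\emptyset$. E plays
$$U_{n+1}=V_n\cap[L_n,(3n,3n+1)].$$

**Step 2: the moves are legal.** We must see that the open set $U_{n+1}$ is nonempty. By Fact 2 take $u:X\to[0,1]$ continuous with $u=0$ on $H_n$ and $u=1$ on $L_n$. Then $g=(1-u)f_n+u(3n+\frac12)$ agrees with $f_n$ on $H_n$, so $g\in V_n$, and $g=3n+\frac12$ on $L_n$. So $g\in U_{n+1}$.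

**Step 3: E wins.** A surviving function would make the $L_n$ strongly discrete. Let $f\in\bigcap_nU_n$. Then $L_n\subseteq W_n:=f^{-1}((3n,3n+1))$ for all $n$. Given $x\in X$, the interval $(f(x)-\frac12,f(x)+\frac12)$ has length $1$, and distinct intervals $(3n,3n+1)$ are at distance at least $2$. So the neighborhood $f^{-1}((f(x)-\frac12,f(x)+\frac12))$ of $x$ meets at most one $W_n$. Hence $\{L_n\}$ is strongly discrete, although $\sigma$ wins: a contradiction. So $\bigcap_nU_n=\emptyset$. $\blacksquare$

## Where the reverse translation loses information

Try to go back. Given a winning strategy for E, let L read a set $K_n$ of K as the move $B(f_n,K_n,\varepsilon_n)$ of N, and turn E's answer into a compact set $L_n$ disjoint from $K_n$. Suppose E's demands have the form "$f>\frac23$ on the compact set $A_n$", as in the fan. Nothing forces $A_n$ to be disjoint from $K_n$. E may let the two overlap, provided $f_n>\frac23$ already on $A_n\cap K_n$. The new demand concerns $A_n\setminus K_n$, but this set need not be compact, so L cannot play it. The obvious compact candidate is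
$$A_n'=\{x\in A_n:f_n(x)\le\tfrac23\},\tag{2}$$
which is closed in $A_n$ and disjoint from $K_n$.

This is where the translation stops working. Let $A_n$ consist of a convergent sequence of distinct points $x_0,x_1,\dots$ and its limit $x$, with $A_n\cap K_n=\{x\}$ and $f_n(x)>\frac23$. Continuity gives $f_n(x_i)>\frac23$ for all but finitely many $i$, so $A_n'$ is finite. Yet E's demand binds every $x_i$ for the rest of the game. After all stages, the set $\bigcup_nA_n$ on which $f$ is bound can be much larger than $\bigcup_nA_n'$. If the sets $A_n'$ are strongly discrete, this does not tell us whether $\bigcup_nA_n$ has in its closure a point $\infty$ at which $f<\frac13$ was demanded.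

So we look for a space with a point $\infty$ such that compact sets which leave the compact sets one after another never accumulate at $\infty$, while sets like $\bigcup_n A_n$, built from families that converge to points already bound, do.

## Height one by hand

Let $T_1$ consist of a root $\emptyset$ and points $(i,m)$ with $i\in\omega$, $m\in\omega_1$. Let $C_n=\{\emptyset\}\cup\{(i,m):i\le n\}$ be topologized so that the points $(i,m)$ are isolated and neighborhoods of $\emptyset$ in $C_n$ are cofinite. Then $C_n$ is compact. Call a subset of $T_1$ open if its trace on every $C_n$ is open in $C_n$.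

Let K play sets containing $C_n$ on move $n$. Then $L_n$ is a compact set without the root. As will be proved in general, it lies in some $C_e$, so it is finite. Only countably many ordinals $m$ occur in all the $L_n$ together, so some $\alpha<\omega_1$ exceeds them all, and $\bigcup_nL_n$ misses the whole row $R_\alpha=\{(i,\alpha):i\in\omega\}$. E, on the other hand, can bind $\{\emptyset\}\cup\{(i,m):i\in\{a_0,\dots,a_n\},\,m<\omega_1\}$ at stage $n$, with $a_n$ as large as needed. Indeed a function that is $>\frac23$ at the root is $>\frac23$ at $(a_n,m)$ for all but finitely many $m$. In the end E has bound $T_1^b=\{\emptyset\}\cup(b\times\omega_1)$ for an infinite $b$, and this meets every row infinitely often. If "small" means that all but finitely many points of some row are missed, then the union of L's sets is small and E's set is not.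

The uncountable $\omega_1$ matters. If the second coordinates ranged over $\omega$, then $L_n=\{(n+1,m):m\le n\}$ would be finite and disjoint from $C_n$, but the union of the $L_n$ would contain $(i,\alpha)$ for all $i>\alpha$, hence almost all of every row.

The next idea is to add a point $\infty$ whose neighborhoods are the complements of small clopen sets. This breaks down at once: neighborhoods must be closed under finite intersection. Each row is clopen, because it meets each $C_n$ in finitely many isolated points. So $T_1\setminus R_0$ and $T_1\setminus R_1$ are small clopen sets, and their union is $T_1$. The point $\infty$ would be isolated. Two small sets are too many for a tree of height one. The cure is to use trees of height $k$ for which $k$ small sets never suffice, and to use all $k\ge1$ at once, with a bound on the number of small sets that does not depend on $k$.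

## The trees $T_k$

Fix $k\ge1$. Let $T=T_k$ be the set of sequences $t=\langle(i_0,m_0),\dots,(i_{r-1},m_{r-1})\rangle$ with $0\le r\le k$, $i_j\in\omega$, $m_j\in\omega_1$. Put $|t|=r$. Call the $i_j$ the *indices* and the $m_j$ the *ordinals* of $t$. Write $s\sqsubseteq t$ if $s$ is an initial segment of $t$, and let $[t]=\{s\in T:t\sqsubseteq s\}$ be the cone of $t$. Two cones $[s],[t]$ intersect if and only if $s,t$ are comparable. For $b\subseteq\omega$ let
$$T^b=\{t\in T:\text{all indices of }t\text{ lie in }b\},\qquad C_n=T^{\{0,\dots,n\}}.$$
Then $C_n\subseteq C_{n+1}$ and $T=\bigcup_nC_n$. Write $C_{-1}=\emptyset$.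

**Step 1: a compact topology $\tau_0$.** This step makes the $C_n$ compact. Let $\tau_0$ be generated by all cones and their complements. The map $\Phi(t)=\{s:s\sqsubseteq t\}$ from $T$ to $2^T$ is injective, and $[s]=\Phi^{-1}\{A:s\in A\}$, so $\Phi$ embeds $(T,\tau_0)$ in the compact space $2^T$. Its image consists of the sets $A\subseteq T$ with $\emptyset\in A$, closed under initial segments, in which any two members are comparable. Indeed such an $A$ has at most one member of each length $0,\dots,k$, so it has a longest member $t$, and $A=\Phi(t)$. Each of these requirements is a family of conditions on one or two coordinates: $\emptyset\in A$; if $t\in A$ then $s\in A$, for $s\sqsubseteq t$; not both $s,t\in A$, for $s,t$ incomparable. So the image is closed, and $(T,\tau_0)$ is compact, Hausdorff and zero-dimensional. Concretely, a $\tau_0$-neighborhood of $t$ contains $[t]$ minus finitely many cones $[t^\frown(i,m)]$.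

Each $T^b$ is $\tau_0$-closed, since its complement is $\bigcup\{[t]:t\notin T^b\}$.

**Step 2: the topology of $T$.** Now we weaken the grip of compactness across different indices. Call $U\subseteq T$ open if $U\cap C_n$ is $\tau_0$-open in $C_n$ for all $n$. This topology is finer than $\tau_0$, so $T$ is Hausdorff and cones are clopen. It induces $\tau_0$ on each $C_n$: traces of open sets are $\tau_0$-open in $C_n$ by definition, and every $\tau_0$-open subset of $C_n$ is the trace of a $\tau_0$-open set, which is open in $T$. Hence each $C_n$ is compact and zero-dimensional. For finite $b$ the set $T^b$ is a $\tau_0$-closed subset of some $C_n$, so it is compact. A set $A\subseteq T$ is closed (clopen) if and only if every $A\cap C_n$ is closed (clopen) in $C_n$. For $k=1$ this is the space of the previous section.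

**Fact 3.** Every compact $L\subseteq T$ lies in some $C_n$.

Otherwise pick $t_n\in L\setminus C_n$ for every $n$. Each $C_j$ contains $t_n$ only for $n<j$. Since every point lies in some $C_j$, the set $\{t_n:n\in\omega\}$ is infinite. Each of its subsets meets every $C_j$ in a finite set, hence is closed. So $L$ contains an infinite closed discrete set, which contradicts compactness.

**Fact 4.** Disjoint closed $F,H\subseteq T$ can be separated by a clopen $W$: $F\subseteq W$ and $W\cap H=\emptyset$.

Build sets $W_n$ clopen in $C_n$ with $W_n\cap C_{n-1}=W_{n-1}$, $F\cap C_n\subseteq W_n$ and $W_n\cap H=\emptyset$, starting from $W_{-1}=\emptyset$. At step $n$ consider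
$$W_{n-1}\cup(F\cap C_n)\quad\text{and}\quad(C_{n-1}\setminus W_{n-1})\cup(H\cap C_n).$$
They are closed in $C_n$. They are disjoint because $W_{n-1}\cap H=\emptyset$, $F\cap C_{n-1}\subseteq W_{n-1}$ and $F\cap H=\emptyset$. In a compact zero-dimensional Hausdorff space, disjoint closed sets are separated by a clopen set, so we find $W_n$ containing the first set and missing the second. Let $W=\bigcup_nW_n$. Then $W\cap C_n=W_n$ for all $n$, so $W$ is clopen and it is as required.

Taking $F$ to be a point, we see that $T$ is zero-dimensional.

## Small sets

**Definition (small).** A set $S\subseteq T_k$ is small if there is $\alpha<\omega_1$ (a *witness*) such that for every $t\in T_k$ with $|t|<k$ and all ordinals of $t$ being $\le\alpha$, we have $S\cap[t^\frown(i,\alpha)]=\emptyset$ for all but finitely many $i\in\omega$.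

Subsets of small sets are small, and $\emptyset$ is small. For $k=1$ the only $t$ is the root, and we recover "misses almost all of row $\alpha$". The requirement for all $t$ with ordinals $\le\alpha$ lets us climb the tree and spend one level on each small set:

**Lemma 1.** If $b\subseteq\omega$ is infinite and $S_1,\dots,S_k\subseteq T_k$ are small, then $T_k^b\not\subseteq S_1\cup\dots\cup S_k$.

**Proof.** Let $\alpha_j$ witness smallness of $S_j$, indexed so that $\alpha_1\le\dots\le\alpha_k$. Let $t_0=\emptyset$. Given $t_{j-1}\in T_k^b$ of length $j-1<k$ with ordinals $\alpha_1,\dots,\alpha_{j-1}$, all of these are $\le\alpha_j$. So the definition applies to $S_j$ and $t_{j-1}$. Since $b$ is infinite, some $i\in b$ satisfies $S_j\cap[t_{j-1}{}^\frown(i,\alpha_j)]=\emptyset$. Put $t_j=t_{j-1}{}^\frown(i,\alpha_j)$. In the end $t_k\in T_k^b$, and $t_k\in[t_j]$ gives $t_k\notin S_j$ for every $j$. $\square$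

The number $k$ is best possible. For $\alpha\in\{0,\dots,k\}$ let $S_\alpha=T_k\setminus\bigcup[t^\frown(i,\alpha)]$, the union over all $i\in\omega$ and all $t$ with $|t|<k$ and ordinals $\le\alpha$. It is small with witness $\alpha$. It is clopen, since only finitely many of the removed cones meet a given $C_j$ (the indices involved are $\le j$ and the ordinals are $\le\alpha<\omega$). A sequence outside every $S_\alpha$ would have all of $0,\dots,k$ among its at most $k$ ordinals. So $T_k=S_0\cup\dots\cup S_k$, and a single tree, whatever its height, has the defect that we met for $T_1$.

The next lemma says that compact sets which escape the $C_n$ have a small union. In height one it was enough to take a row beyond all ordinals in sight. For $k\ge2$ the sets $L_n$ need not be finite; they are covered by finitely many cones $[p]$. If $p\sqsubseteq t$, then $[p]$ contains all of the cones $[t^\frown(i,\alpha)]$, whatever $\alpha$ is. The remedy is that $p\sqsubseteq t$ and $p\notin C_n$ can hold only while $n$ is less than the largest index of $t$. So for a fixed $t$ only finitely many $L_n$ cause trouble, and each of these has bounded indices by Fact 3.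

**Lemma 2.** Let $L_0,L_1,\dots\subseteq T_k$ be compact and $r\in\omega$ with $L_n\cap C_n=\emptyset$ for all $n\ge r$. Then the union of any subfamily of $\{L_n\}$ is closed, and $F=\bigcup_nL_n$ is contained in a small clopen set $S\subseteq T_k$.

**Proof.**

**Step 1: unions are closed.** For $n\ge\max(r,j)$ we have $C_j\subseteq C_n$, so $L_n\cap C_j=\emptyset$. Thus each $C_j$ meets only finitely many $L_n$. The trace on $C_j$ of the union of any subfamily is a finite union of closed sets, so that union is closed.

**Step 2: the choice of $\alpha$.** We choose a witness that the covering cones do not know. By Fact 3 pick $e(n)$ with $L_n\subseteq C_{e(n)}$. For $n\ge r$ the open cones $[p]$, $p\in L_n$, cover $L_n$, so there is a finite $P_n\subseteq L_n$ with $L_n\subseteq\bigcup_{p\in P_n}[p]$. Since $P_n\cap C_n=\emptyset$, every $p\in P_n$ has an index $>n$. The set $\bigcup_{n\ge r}P_n$ is countable, so some $\alpha<\omega_1$ is larger than all ordinals of all its members.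

**Step 3: a threshold for each $t$.** The set $R=\{t\in T_k:|t|<k,\text{ all ordinals of }t\text{ are}\le\alpha\}$ is countable; enumerate it injectively as $\{t_l\}_l$. For $t\in R$ let $i(t)$ be the largest index of $t$, and $i(\emptyset)=0$. Put
$$N(t_l)=\max\big(\{l\}\cup\{e(n):n\le r+i(t_l)\}\big).\tag{3}$$
The numbers $e(n)$ in (3) handle the troublesome $L_n$; the number $l$ will make a union of cones clopen.

**Step 4: $F$ avoids the cones beyond the threshold.** We claim that if $t\in R$ and $i>N(t)$, then $F\cap[t^\frown(i,\alpha)]=\emptyset$. Suppose $s\in L_n\cap[t^\frown(i,\alpha)]$. If $n\le r+i(t)$, then $s\in C_{e(n)}$ has the index $i>N(t)\ge e(n)$, which is impossible. If $n>r+i(t)$, then $n\ge r$, so $s\in[p]$ for some $p\in P_n$. Both $p$ and $t^\frown(i,\alpha)$ are initial segments of $s$, so they are comparable. Since $\alpha$ is not an ordinal of $p$, the sequence $p$ does not extend $t^\frown(i,\alpha)$; hence it is a proper initial segment of $t^\frown(i,\alpha)$, that is, $p\sqsubseteq t$. But $p$ has an index $>n>i(t)$, while all indices of $t$ are at most $i(t)$. This is a contradiction.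

**Step 5: the set $S$.** We remove those cones. Let
$$D=\bigcup_l\ \bigcup_{i>N(t_l)}[t_l{}^\frown(i,\alpha)].$$
If one of these cones meets $C_j$, then its index $i$ satisfies $i\le j$, so $l\le N(t_l)<i\le j$. Hence only finitely many of them meet $C_j$, and $D\cap C_j$ is a finite union of clopen subsets of $C_j$. So $D$ is clopen. The set $S=T_k\setminus D$ is clopen, it contains $F$ by Step 4, and it is small with witness $\alpha$: for $t\in R$ it misses $[t^\frown(i,\alpha)]$ whenever $i>N(t)$. $\square$

## Gluing the trees at a point

Let $X=\{\infty\}\cup\bigsqcup_{k\ge1}T_k$ with disjoint copies of the trees, and write $C_n^k$ for $C_n\subseteq T_k$.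

**Definition (thin).** A set $V\subseteq X\setminus\{\infty\}$ is thin if $V\cap T_k$ is clopen in $T_k$ for all $k$, and there are $m,k_0\in\omega$ such that for every $k\ge k_0$ the set $V\cap T_k$ is covered by $m$ small subsets of $T_k$.

For example, any union $\bigcup_kS_k$ of small clopen sets $S_k\subseteq T_k$ is thin with $m=1$. Every clopen subset of a single $T_k$ is thin, because $k_0=k+1$ lets us ignore $T_k$. Finite unions of thin sets are thin: add the numbers $m$ and take the largest $k_0$. The set $X\setminus\{\infty\}$ is not thin: if $m,k_0$ were as in the definition and $k\ge\max(k_0,m,1)$, then $T_k$ would be covered by $m\le k$ small sets, against Lemma 1 with $b=\omega$ (pad with empty sets).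

**Step 1: the topology of $X$.** Let $U\subseteq X$ be open if each $U\cap T_k$ is open in $T_k$ and, if $\infty\in U$, then $X\setminus V\subseteq U$ for some thin $V$. Since finite unions of thin sets are thin, this is a topology. Each $T_k$ is an open subspace with its original topology. A thin $V$ is open, and $X\setminus V$ is open too, so thin sets are clopen; in particular each $T_k$ is clopen. Hence the clopen subsets of the $T_k$ and the sets $X\setminus V$ with $V$ thin are clopen in $X$, and they form a base, since the $T_k$ are zero-dimensional. The space $X$ is Hausdorff: the trees are Hausdorff, disjoint and open, and the clopen set $T_k$ separates its points from $\infty$. A zero-dimensional Hausdorff space is completely regular, by characteristic functions of clopen sets. Clearly $|X|=\aleph_1$.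

**Step 2: $X$ is scattered.** Let $A\subseteq X$ be nonempty. If $A$ meets some $T_k$, let $t\in A\cap T_k$ have maximal length among the members of $A\cap T_k$; then the open set $[t]$ satisfies $[t]\cap A=\{t\}$. Otherwise $A=\{\infty\}$.

**Step 3: the compact sets of $X$.** Put $Q_n=\{\infty\}\cup\bigcup_{1\le k\le n}C_n^k$. This set is compact, $Q_n\subseteq Q_{n+1}$, and $X=\bigcup_nQ_n$.

**Lemma 3.** Every compact $K\subseteq X$ is contained in some $Q_n$.

**Proof.** Suppose $K\cap T_k\ne\emptyset$ for all $k$ in an infinite set $I$, and pick $t_k\in K\cap T_k$ for $k\in I$. Apply Lemma 2 in $T_k$ with $L_0=\{t_k\}$, $L_n=\emptyset$ for $n\ge1$ and $r=1$. It gives a small clopen $S_k\ni t_k$ in $T_k$. Then $V=\bigcup_{k\in I}S_k$ is thin, hence clopen, so $K\cap V$ is compact. But it is covered by the infinitely many disjoint open sets $S_k$, each of which meets it, a contradiction. So $K$ meets only finitely many $T_k$. For these, $K\cap T_k$ is compact because $T_k$ is clopen, and Fact 3 puts it in some $C^k_n$. A large enough $n$ works for all of them. $\square$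

Thus $X$ is hemicompact and $\sigma$-compact, and $C_k(X)$ is metrizable by (1). Note what has happened at $\infty$: it is isolated in every $Q_n$, hence in every compact set containing it, but it is not isolated in $X$, because $X\setminus\{\infty\}$ is not thin. No compact set shows a continuity condition at $\infty$, although there is one.

## K wins $G^\circ_{K,L}(X)$

**Step 1: the strategy.** K makes the $L_n$ disjoint and pushes them off the $Q_n$. On move $n$, K plays $K_n=Q_{j_n}$ with $j_n\ge n$ and $Q_{j_n}\supseteq L_0\cup\dots\cup L_{n-1}$, which is possible by Lemma 3. Consider a completed play. The $L_n$ are pairwise disjoint, and $\infty\notin L_n$. If $n\ge k$, then $C_n^k\subseteq Q_n\subseteq Q_{j_n}$, so $L_n\cap C_n^k=\emptyset$.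

**Step 2: a thin set around all the $L_n$.** This takes care of $\infty$. Put $L_n^k=L_n\cap T_k$, a compact set. By Lemma 2 with $r=k$ there is a small clopen $S_k\subseteq T_k$ with $\bigcup_nL_n^k\subseteq S_k$. Then $V=\bigcup_kS_k$ is thin.

**Step 3: discrete neighborhoods in one tree.** Fix $k$. We choose recursively clopen $O_n^k\subseteq T_k$ with $L_n^k\subseteq O_n^k$ and $O_n^k$ disjoint from
$$(T_k\setminus S_k)\cup O_0^k\cup\dots\cup O_{n-1}^k\cup\bigcup_{l>n}L_l^k\cup E_n,\tag{4}$$
where $E_n=C_n^k$ if $n\ge k$ and $E_n=\emptyset$ if $n<k$. The set (4) is closed, since $\bigcup_{l>n}L_l^k$ is closed by Lemma 2. It is disjoint from $L_n^k$: we have $L_n^k\subseteq S_k$, each earlier $O_j^k$ was chosen to avoid the later $L_n^k$, the $L$'s are pairwise disjoint, and $L_n^k\cap E_n=\emptyset$ by Step 1. So Fact 4 provides $O_n^k$.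

The $O_n^k$, $n\in\omega$, are pairwise disjoint and clopen. For $n\ge\max(j,k)$ the set $O_n^k$ avoids $C_n^k\supseteq C_j^k$, so each $C_j^k$ meets only finitely many of them, and $\bigcup_nO_n^k$ is closed in $T_k$. Therefore $\{O_n^k:n\in\omega\}$ is discrete in $T_k$: a point of $O_n^k$ has the neighborhood $O_n^k$, and any other point has the neighborhood $T_k\setminus\bigcup_nO_n^k$.

**Step 4: assembling.** Let $U_n=\bigcup_kO_n^k$. This is an open set, and it contains $L_n$ because $\infty\notin L_n$. Each point of $T_k$ has a neighborhood inside $T_k$ meeting at most one $U_n$, by Step 3. The neighborhood $X\setminus V$ of $\infty$ meets no $U_n$, because $O_n^k\subseteq S_k\subseteq V$. So $\{L_n\}$ is strongly discrete and K wins. $\square$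

In particular L has no winning strategy, and $X$ has the moving off property by the theorem of Gruenhage–Ma. This can also be seen directly: if $\mathcal L$ moves off the compact sets, let L always answer with some $L_n\in\mathcal L$ disjoint from $K_0\cup\dots\cup K_n$. Against K's strategy these are pairwise disjoint nonempty sets forming a strongly discrete family.

## E wins $Ch(C_k(X))$

E will demand $f(\infty)<\frac13$ and bind $f>\frac23$ on sets $T_k^b$ with $b$ infinite. A thin set has an unknown bound $m$, so this must be done for arbitrarily large $k$. At each stage E therefore opens one new tree and adds one new index to all trees opened before, both beyond the compact set that N has just used.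

Let $V$ be nonempty open in $C_k(X)$ and $f\in V$. By Fact 1 and Lemma 3, there is $\varepsilon>0$ with $B(f,Q_q,\varepsilon)\subseteq V$ for all large $q$.

**Step 1: the strategy.** E starts with $U_0=[\{\infty\},(-\infty,\frac13)]$, which contains the function $0$. After N plays $V_n$, E chooses $f_n\in V_n$, $\varepsilon_n>0$ and $q_n\in\omega$ with $B(f_n,Q_{q_n},\varepsilon_n)\subseteq V_n$ and, if $n\ge1$, $q_n\ge q_{n-1}+1$. E puts $a_n=q_n+1$, so that $a_{n-1}\le q_n<a_n$ for $n\ge1$, and
$$A_n=\bigcup_{l\le n}T_{a_l}^{\{a_l,a_{l+1},\dots,a_n\}},\qquad A_{-1}=\emptyset.$$
This is a finite union of compact sets, hence compact. E plays $U_{n+1}=V_n\cap[A_n,(\frac23,\infty)]$.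

**Step 2: the overlap with N's compact set is old.** We show
$$A_n\cap Q_{q_n}\subseteq A_{n-1}.\tag{5}$$
For $l=n$ we have $a_n>q_n$, so $T_{a_n}\cap Q_{q_n}=\emptyset$. For $l<n$, an element of $T_{a_l}^{\{a_l,\dots,a_n\}}\cap Q_{q_n}$ lies in $C_{q_n}^{a_l}$, so all its indices are $\le q_n<a_n$. Hence it lies in $T_{a_l}^{\{a_l,\dots,a_{n-1}\}}\subseteq A_{n-1}$.

**Step 3: $U_{n+1}\ne\emptyset$.** This is where E gains over L. If $n\ge1$, then $f_n\in V_n\subseteq U_n$ gives $f_n>\frac23$ on $A_{n-1}$; for $n=0$ this is vacuous. Let $A'=\{x\in A_n:f_n(x)\le\frac23\}$, the set (2) of our failed translation. It is compact, and by (5) it is disjoint from $Q_{q_n}$. By Fact 2 there is a continuous $u:X\to[0,1]$ with $u=0$ on $Q_{q_n}$ and $u=1$ on $A'$. Let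
$$g=f_n+u\cdot\max(0,1-f_n).$$
Then $g=f_n$ on $Q_{q_n}$, so $g\in V_n$. On $A'$ we have $g=1$. On $A_n\setminus A'$ we have $g\ge f_n>\frac23$. So $g\in U_{n+1}$.

**Step 4: no function survives.** Suppose $f\in\bigcap_nU_n$. Then $f(\infty)<\frac13$. For every $l$ put $b_l=\{a_l,a_{l+1},\dots\}$, an infinite set. A sequence in $T_{a_l}^{b_l}$ uses only finitely many indices, so $T_{a_l}^{b_l}=\bigcup_{n\ge l}T_{a_l}^{\{a_l,\dots,a_n\}}$, and $f>\frac23$ on this set. The open set $\{f<\frac13\}$ contains $\infty$, so it contains $X\setminus V$ for some thin $V$. Hence $T_{a_l}^{b_l}\subseteq V\cap T_{a_l}$ for all $l$. Let $m,k_0$ be as in the definition of thinness for $V$. Since the $a_l$ increase strictly, we can choose $l$ with $k:=a_l\ge\max(k_0,m,1)$. Then $T_k^{b_l}$ is covered by $m\le k$ small subsets of $T_k$. Adding empty sets to obtain exactly $k$, we contradict Lemma 1. So $\bigcap_nU_n=\emptyset$ and E wins. $\square$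

**Step 5: $C_k(X)$ is meager in itself.** By the characterization of Baire spaces, $C_k(X)$ is not Baire. So some countable intersection of dense open sets misses a nonempty open set $W$, and $W$ is contained in the union of their nowhere dense complements; thus $W$ is meager. Fix $w\in W$. For each $f\in C(X)$ the translate $W-w+f$ is an open meager set containing $f$. So $C_k(X)$ is a union of open meager sets, and by the Banach category theorem such a union is meager. This completes the proof of Theorem A. $\blacksquare$

For this $X$, player E has a winning strategy in $Ch(C_k(X))$ while L has none in $G^\circ_{K,L}(X)$, so the conjecture is disproved. By the same token $X$ has the moving off property, although $C_k(X)$ is not Baire. By Theorem B, the implication from L to E does hold for all completely regular Hausdorff spaces.
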